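# Large homogeneous boxes in 3-partite 3-graphs with links of bounded VC-dimension

## 1. Betweenness on a line, and one vertex that spoils everything

Take three disjoint copies $X,Y,Z$ of $\{1,\dots,6\}$ and call $(x,y,z)\in X\times Y\times Z$ an edge when $y$ lies strictly between $x$ and $z$, that is, $x<y<z$ or $z<y<x$. An edge is obtained by choosing three distinct numbers, giving the middle one to $Y$, and giving the other two to $X$ and $Z$ in one of two orders. So there are $2\binom63=40$ edges among $216$ triples, and the density is $5/27$.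

This density is far from $0$ and from $1$, but large pieces of the picture are completely regular. Every triple in $\{1,2\}\times\{3,4\}\times\{5,6\}$ is an edge. No triple in $\{3,4,5,6\}\times\{1,2\}\times\{3,4,5,6\}$ is an edge. The same boxes exist for $\{1,\dots,3m\}$, where we cut into thirds: the density tends to $1/3$, and the pieces have at least a third of each class.

Freeze one vertex and look at the pairs that form an edge with it. For $y=3$ these are the pairs $(x,z)$ with one coordinate in $\{1,2\}$ and the other in $\{4,5,6\}$: two disjoint complete bipartite graphs. For $x=3$ we get a bipartite graph between $Y$ and $Z$ in which the neighborhoods of $z=1,2,3,4,5,6$ are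
$$\{2\},\ \emptyset,\ \emptyset,\ \emptyset,\ \{4\},\ \{4,5\}.$$
These graphs are simple. In the last one, for instance, no two vertices $y,y'$ have the property that all four subsets of $\{y,y'\}$ are cut out by neighborhoods. If $y,y'$ are on different sides of $3$, no neighborhood contains both. If they are on the same side, no neighborhood contains the one farther from $3$ without the nearer one.

Now compare with a different 3-graph. Let $X=\{v\}$ be a single vertex, let $G$ be a bipartite graph between two $n$-sets $S$ and $R$, and take $Y=S$, $Z=R$, with $(v,s,\rho)$ an edge exactly when $s\rho\in G$. Call this 3-graph $\{v\}\times G$. If $G$ looks random, no large box is nearly empty or nearly full. Here is the precise statement; it is used three times below.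

**Lemma 1.** Let $0\le\varepsilon_0<\frac12$ and $0<c_0\le1$. For all large $n$ there is a bipartite graph $G$ between $n$-sets $S$ and $R$ such that the vertices of $R$ have pairwise distinct neighborhoods in $S$, and such that for all $S'\subseteq S$, $R'\subseteq R$ with $|S'|,|R'|\ge c_0n$ the density of $G$ on $S'\times R'$ is strictly between $\varepsilon_0$ and $1-\varepsilon_0$.

*Proof.* Take $G$ uniformly random. Two given vertices of $R$ have equal neighborhoods with probability $2^{-n}$, so some two do with probability at most $n^22^{-n}\to0$. For fixed $S',R'$ with $|S'|,|R'|\ge c_0n$, the number of edges in $S'\times R'$ is a sum of $N=|S'||R'|\ge c_0^2n^2$ independent fair bits. Hoeffding's inequality says that such a sum is at least $(\frac12+\eta)N$ with probability at most $\exp(-2\eta^2N)$, and at most $(\frac12-\eta)N$ with at most the same probability. With $\eta=\frac12-\varepsilon_0$, the density is $\le\varepsilon_0$ or $\ge1-\varepsilon_0$ with probability at most $2\exp(-2(\frac12-\varepsilon_0)^2c_0^2n^2)$. There are at most $4^n$ choices of $(S',R')$, and $4^n\cdot2\exp(-2(\tfrac12-\varepsilon_0)^2c_0^2n^2)\to0$.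 So for large $n$ some $G$ has both properties. $\square$

Most of $\{v\}\times G$ is harmless. For $s\in S$, the pairs that form an edge with $s$ form a bipartite graph with one side $\{v\}$, which is as simple as can be. The trouble sits in the single vertex $v$. So we ask: if for *every* vertex the graph seen from that vertex is simple, must there be a large box that is nearly empty or nearly full, as for betweenness? And how large?

## 2. Definitions and the three theorems

Throughout, $\mathcal H=(X,Y,Z)$ is a 3-partite 3-graph: a set $E=E(\mathcal H)\subseteq X\times Y\times Z$ of edges on finite nonempty classes. A *box* is a triple $(X',Y',Z')$ of nonempty subsets of $X,Y,Z$; its *relative sizes* are $\frac{|X'|}{|X|},\frac{|Y'|}{|Y|},\frac{|Z'|}{|Z|}$, and its density is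
$$d(X',Y',Z')=\frac{|E\cap(X'\times Y'\times Z')|}{|X'||Y'||Z'|}.$$

**Definition (link).** The link graph $L_{\mathcal H}(v)$ of a vertex $v$ is the bipartite graph between the other two classes whose edges are the pairs that form an edge of $\mathcal H$ together with $v$.

**Definition (VC-dimension).** Let a bipartite graph have sides $U,W$. A set $S$ contained in one side is *shattered* if for every $S'\subseteq S$ there is a vertex $w$ on the other side with $N(w)\cap S=S'$. The VC-dimension is the largest size of a shattered set. Both sides are allowed for $S$.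

**Definition ($VC_1$-dimension).** $\mathcal H$ has $VC_1$-dimension at most $k$ if every link $L_{\mathcal H}(v)$, $v\in X\cup Y\cup Z$, has VC-dimension at most $k$.

For betweenness on $\{1,\dots,n\}$ the $VC_1$-dimension is at most $1$. *The link of $y$.* The trace of a vertex $x$ on a set $\{z,z'\}$ comes from $\{z:z>y\}$ (if $x<y$), from $\{z:z<y\}$ (if $x>y$), or is empty (if $x=y$). These are three sets, and four traces are needed; the other side is symmetric. *The link of $x$.* In $Y$ the argument is the one given above for $x=3$. In $Z$, the neighborhood of $y>x$ is $\{z:z>y\}$, that of $y<x$ is $\{z:z<y\}$, and that of $y=x$ is empty. A neighborhood containing both $z$ and $z'$ forces both on the same side of $x$. Then no neighborhood contains the one nearer to $x$ without the farther one. *The link of $z$* is handled by exchanging $X$ and $Z$.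

In contrast, if $G$ contains all $2^{|S|}$ neighborhoods on $S$, then $S$ is shattered in the link of $v$ in $\{v\}\times G$.

Two neighboring facts set the scale. An *equipartition of size $t$* cuts each of $X,Y,Z$ into $t$ nonempty parts whose sizes differ by at most one within each class. It is *$\varepsilon$-homogeneous* if all but at most $\varepsilon t^3$ of the triples $(X_i,Y_j,Z_\ell)$ have density $\le\varepsilon$ or $\ge1-\varepsilon$. Gishboliner–Shapira–Wigderson: if the $VC_1$-dimension is at most $k$ and the classes are large in terms of $k$ and $\varepsilon$, there is an $\varepsilon$-homogeneous equipartition of size at most $2^{\mathrm{poly}(1/\varepsilon)}$. A construction of Terry shows that an exponential bound is best possible here. The conjecture, stated in "Removal Lemmas: Summer School 2025" (https://www.ibs.re.kr/ecopro/wp-content/uploads/2025/08/IBS_2025Summer_removal_lemma.pdf), asks for one box instead of a partition, and for polynomial size. It is true.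

**Theorem 1.** For every $k$ there are $c,C>0$ such that for every $\mathcal H=(X,Y,Z)$ of $VC_1$-dimension $\le k$ and every $\varepsilon\in(0,1)$ there is a box with $\frac{|X'|}{|X|},\frac{|Y'|}{|Y|},\frac{|Z'|}{|Z|}\ge c\varepsilon^C$ and $d(X',Y',Z')\le\varepsilon$ or $d(X',Y',Z')\ge1-\varepsilon$.

**Theorem 2.** For every $k$ there are $c,C>0$ such that for $\mathcal H$ of $VC_1$-dimension $\le k$ and $\varepsilon\in(0,1)$: if $d(X,Y,Z)\ge\varepsilon$, there is a box with relative sizes $\ge c\varepsilon^C$ and density $\ge1-\varepsilon$; if $d(X,Y,Z)\le1-\varepsilon$, there is a box with relative sizes $\ge c\varepsilon^C$ and density $\le\varepsilon$.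

**Theorem 3.** Let $\mathfrak H$ be a class of 3-partite 3-graphs closed under passing to induced sub-3-graphs on boxes. The following are equivalent:

- (a) $\mathfrak H$ has bounded $VC_1$-dimension;
- (b) the conclusion of Theorem 2 holds for all members of $\mathfrak H$ with uniform $c,C$;
- (c) the conclusion of Theorem 1 holds for all members of $\mathfrak H$ with uniform $c,C$;
- (d) for some $\varepsilon_0<\frac12$ and $c_0>0$, every member of $\mathfrak H$ has a box of relative sizes $\ge c_0$ with density $\le\varepsilon_0$ or $\ge1-\varepsilon_0$.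

No lower bound on $|X|,|Y|,|Z|$ is needed anywhere.

**Conventions.** Fix $k\ge1$ (a bound $0$ is also a bound $1$) and $\mathcal H$ of $VC_1$-dimension $\le k$. We may assume $\varepsilon\le\frac14$. Indeed, for $\varepsilon>\frac14$ use the theorems with $\frac14$ in place of $\varepsilon$: a density $\le\frac14$ is $\le\varepsilon$, a density $\ge\frac34$ is $\ge1-\varepsilon$, the hypotheses $d\ge\varepsilon$ and $d\le1-\varepsilon$ imply $d\ge\frac14$ and $d\le\frac34$, and the size bound $c4^{-C}$ is at least $(c4^{-C})\varepsilon^C$.

All parameters below are positive numbers that depend only on $k$ and $\varepsilon$, never on $\mathcal H$. A parameter is *polynomial* if it is at least $c\varepsilon^C$ for some $c,C>0$ depending only on $k$. A product of boundedly many polynomial parameters, a minimum of boundedly many, and a power with bounded exponent are again polynomial; here "bounded" means bounded in terms of $k$.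

Write $N(x,z)=\{y:(x,y,z)\in E\}$ and $N(x,y)=\{z:(x,y,z)\in E\}$. For nonempty $Y'\subseteq Y$ put
$$d_{Y'}(x,z)=\frac{|N(x,z)\cap Y'|}{|Y'|},\qquad K(\delta)=\left(\frac{4k}{\delta}\right)^{2k}.$$
The average of $d_{Y'}$ over $X''\times Z''$ is exactly $d(X'',Y',Z'')$. If $\delta$ is polynomial and $n$ is bounded, then $K(\delta)^{-n}$ is polynomial.

## 3. The bipartite case: few types of neighborhoods

One dimension lower, the question has a short answer, and its proof gives the main tool. Recall the Sauer–Shelah lemma: a family of subsets of a $t$-set that shatters no $(k+1)$-set has at most $\sum_{i\le k}\binom ti$ members. This is at most $(t+1)^k$: every subset of size at most $k$ of a set $T$ is obtained from some function $\{1,\dots,k\}\to T\cup\{*\}$ by taking its values other than $*$.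

**Lemma 2.** Let $G$ be a bipartite graph with sides $U,W$ and VC-dimension $\le k$, and let $\delta\in(0,1)$. Then $U$ has a partition into at most $K(\delta)$ classes such that $|N(u)\triangle N(u')|\le2\delta|W|$ whenever $u,u'$ are in the same class.

*Proof.* Take a maximal set $u_1,\dots,u_m\in U$ with pairwise $|N(u_i)\triangle N(u_j)|>\delta|W|$. By maximality each $u\in U$ has some $i$ with $|N(u)\triangle N(u_i)|\le\delta|W|$; put $u$ into class $i$. Two members of one class differ in at most $2\delta|W|$ elements. It remains to bound $m$, and since $K(\delta)\ge1$ we may take $m\ge2$.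

Choose $t=\lceil\frac2\delta\ln m\rceil$ points of $W$ at random with replacement, and let $T$ be the set of chosen points. A given pair $u_i,u_j$ has the same trace on $T$ only if all $t$ points miss $N(u_i)\triangle N(u_j)$, which has probability less than $(1-\delta)^t\le e^{-\delta t}\le m^{-2}$. There are fewer than $m^2$ pairs, so with positive probability all $m$ traces on $T$ are distinct. They shatter no $(k+1)$-set, so by Sauer–Shelah, and since $2\le\frac2\delta$,
$$m\le(t+1)^k\le\left(\tfrac2\delta\ln m+2\right)^k\le\left(\tfrac2\delta(\ln m+1)\right)^k.$$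
From $\ln s\le s-1$ with $s=m^{1/2k}$ we get $\ln m+1\le2k(m^{1/2k}-1)+1\le2km^{1/2k}$. Hence $m\le(4k/\delta)^km^{1/2}$, that is, $m\le(4k/\delta)^{2k}=K(\delta)$. $\square$

**Homogeneous pairs in graphs.** Let $G$ be as in Lemma 2 and $\varepsilon\in(0,1)$. Apply the lemma with $\delta=\varepsilon/4$, let $P$ be the largest class, fix $u\in P$, and let $W'$ be the larger of $N(u)$ and $W\setminus N(u)$, so $|W'|\ge|W|/2$. For $x\in P$ the sets $N(x)$ and $N(u)$ differ in at most $2\delta|W|\le4\delta|W'|=\varepsilon|W'|$ elements. So the density of $G$ on $P\times W'$ is $\ge1-\varepsilon$ if $W'=N(u)$, and $\le\varepsilon$ otherwise. The sizes are $|P|\ge|U|/K(\varepsilon/4)$ and $|W'|\ge|W|/2$, which is polynomial in $\varepsilon$.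

Lemma 2 is applied below to links restricted to subsets of their sides; restriction does not increase the VC-dimension.

## 4. Why refining over all $z$ is too expensive, and what boundedly many $z$ can do

*A box from a partition.* The first thing to try is to take one good triple of an $\varepsilon$-homogeneous equipartition of size $t$. Since $\varepsilon<1$, such a triple exists, and its parts have relative size at least $\frac1{2t}$. With $t=2^{\mathrm{poly}(1/\varepsilon)}$ this gives exponentially small boxes. By Terry's construction no better bound on $t$ will help.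

*A box from the bipartite argument.* Next, fix $z$ and run Section 3 in the link of $z$. This gives a class $P\subseteq X$ and a set $Y'\subseteq Y$, both large, with $(P,Y',\{z\})$ nearly empty or nearly full. But the third side is a single vertex. To treat $r$ vertices $z$ at once we would pass to a common refinement of $r$ partitions of $X$, which has up to $K(\delta)^r$ classes. The size of $P$ stays polynomial only if $r$ is bounded in terms of $k$. This is the exact point of failure: we may control $N(x,z)$ for boundedly many $z$, while $Z'$ has to be a positive polynomial fraction of $Z$.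

*What $k+1$ vertices can do.* With $k+1$ vertices $z_1,\dots,z_{k+1}$ we can at least threaten a contradiction. Suppose all $x$ in some set $P$ have almost the same $N(x,z_1)$, almost the same $N(x,z_2)$, and so on. Suppose further that these $k+1$ sets cut $Y$ into $2^{k+1}$ cells that are all large compared with the errors. Then for every $x\in P$ each cell contains a $y$ with the prescribed pattern of adjacency to $z_1,\dots,z_{k+1}$ in $L_{\mathcal H}(x)$, and $\{z_1,\dots,z_{k+1}\}$ is shattered. So the process of choosing $z_1,z_2,\dots$, cutting all cells in two each time, must get stuck within $k+1$ rounds. The hope is that getting stuck produces the box.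

*The plan on betweenness.* Let $n=3m$, $X=Y=Z=\{1,\dots,n\}$, so $N(x,z)$ is the set of integers strictly between $x$ and $z$. Let $0<\delta<\frac13$ and choose $u=m$, $z_1=2m$. The set $P=\{x:|x-m|\le\delta n\}$ has at least $\delta n$ elements, all less than $z_1$, and for $x\in P$ the sets $N(x,z_1)$ and $N(u,z_1)$ differ in at most $\delta n$ elements. The cells are
$$Y_1=\{m+1,\dots,2m-1\},\qquad Y_0=Y\setminus Y_1 .$$
Is there a $z_2$ such that $N(u,z_2)$ cuts both cells? If $u\le z_2\le z_1$, then $N(u,z_2)$ misses $Y_0$. If $z_2<u$, it misses $Y_1$. If $z_2>z_1$, it contains $Y_1$. So we are stuck, as we must be with VC-dimension $1$. The first of these failures occurs for all $z\in Z'=\{m,\dots,2m\}$, a third of $Z$. Let $x\in P$ and $z\in Z'$. If $z\ge x$, then $N(x,z)$ meets $Y_0$ only in integers $y$ with $x<y\le m$, at most $\delta n$ of them. If $z<x$, then $N(x,z)$ lies strictly between $m$ and $x<2m$ and misses $Y_0$. So $d(P,Y_0,Z')\le\delta\cdot3m/(2m+1)\le\frac32\delta$, a nearly empty box.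

Here the reason for getting stuck was visible on a rectangle of pairs $(x,z)$. In general, being stuck means only that for most pairs $(x,z)$ *some* cell is not cut by $N(x,z)$, with the cell depending on the pair in an uncontrolled way. We need a rectangle $X''\times Z''$ on which one single cell is to blame.

**Definition (constraint).** A *constraint* on a nonempty set $Y'\subseteq Y$ is a function $f$ on $X\times Z$ of the form $f=d_{Y'}$ (sign $+$) or $f=1-d_{Y'}$ (sign $-$).

The pair $(x,z)$ cuts $Y'$ well when both constraints on $Y'$ are bounded below at $(x,z)$. A rectangle on which a constraint has average at most $\varepsilon$ is what we want: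
$$\text{average of }d_{Y'}\text{ over }X''\times Z''\le\varepsilon\iff d(X'',Y',Z'')\le\varepsilon,\tag{1}$$
$$\text{average of }1-d_{Y'}\text{ over }X''\times Z''\le\varepsilon\iff d(X'',Y',Z'')\ge1-\varepsilon.\tag{2}$$

Given constraints $f_1,\dots,f_m$, proceed greedily. Suppose we hold a rectangle on which $f_1,\dots,f_j$ are bounded below at almost all pairs. If the average of $f_{j+1}$ there is at most $\varepsilon$, we have a box. Otherwise a noticeable fraction of the pairs has all of $f_1,\dots,f_{j+1}$ bounded below. To go on we must pass to a smaller rectangle in which "a noticeable fraction" becomes "almost all".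

## 5. From a positive fraction to almost all pairs

If the set of pairs with $f\ge a$ were a graph of bounded VC-dimension, Section 3 would suggest how to find such a rectangle. It need not be.

**Level sets can be arbitrary.** Let $|X|=|Z|=b\ge3$ and let $F\subseteq X\times Z$ be *any* bipartite graph. Let $Y=A\cup\{y_z:z\in Z\}$ with $|A|=b$. All triples with $y\in A$ are edges, and $(x,y_{z'},z)$ is an edge exactly when $z'=z$ and $(x,z)\in F$. The $VC_1$-dimension is at most $2$, as we now check.

- Link of $y\in A$: complete bipartite. Link of $y_{z'}$: all edges meet $Z$ in $z'$, so on either side there are at most two different neighborhoods, and a shattered set has at most one element.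
- Link of $z$: the neighborhoods in $X$ are all of $X$, the empty set, and $\{x:(x,z)\in F\}$; at most three traces, so at most one element is shattered. The neighborhoods in $Y$ are $A$ and $A\cup\{y_z\}$; at most two traces.
- Link of $x$: the neighborhoods in $Z$ are all of $Z$, singletons, and possibly $\emptyset$, so no $3$-set is shattered, because its $2$-subsets are missing. The neighborhoods in $Y$ are $A$ together with at most one $y_z$. A shattered set avoids $A$, since it needs an empty trace, and then all its traces have at most one element, so it has at most one element.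

But $d_Y(x,z)=\frac{b+1}{2b}$ if $(x,z)\in F$ and $d_Y(x,z)=\frac12$ otherwise. So for $a=\frac{b+1}{2b}$ the level set $\{d_Y\ge a\}$ is $F$. If $F$ is taken from Lemma 1 with $\varepsilon_0=\frac14$, then more than a quarter of all pairs satisfy $d_Y\ge a$, but in *every* rectangle with sides at least $c_0b$ more than a quarter of the pairs violate it. So the threshold $a$ cannot be kept. A lower threshold is harmless here: $a^2\le\frac49<\frac12$, and all pairs satisfy $d_Y\ge a^2$.

The way past this point is to lower the threshold from $a$ to a fixed power of $a$ and to replace the level set by a random set that is simple. Pick $y$ uniformly from $Y'$. The pairs $(x,z)$ with $(x,y,z)\in E$ form the link of $y$, a graph of VC-dimension $\le k$, and a pair $(x,z)$ belongs to it with probability exactly $d_{Y'}(x,z)$. Intersecting several such links favors pairs with large $d_{Y'}$ over pairs with small $d_{Y'}$, by a ratio that grows with the number of links. Because the two thresholds differ by a power, a bounded number of links suffices.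

**Lemma 3.** Let $f_1,\dots,f_q$ ($q\ge1$) be constraints on sets $Y_1,\dots,Y_q$, let $X'\subseteq X$, $Z'\subseteq Z$ be nonempty, and let $a,\beta,\theta\in(0,1)$. Suppose at least $\beta|X'||Z'|$ pairs $(x,z)\in X'\times Z'$ satisfy $f_i(x,z)\ge a$ for all $i$. Then there are $X''\subseteq X'$, $Z''\subseteq Z'$ with $|X''|\ge\omega|X'|$, $|Z''|\ge\omega|Z'|$ such that all but at most $\theta|X''||Z''|$ pairs of $X''\times Z''$ satisfy $f_i\ge a^{q+1}$ for all $i$. Here $\omega>0$ depends only on $k,q,a,\beta,\theta$. If $a\le\varepsilon$, if $a,\beta,\theta$ are polynomial and if $q$ is bounded in terms of $k$, then $\omega$ is polynomial.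

*Proof.* Call a pair of $X'\times Z'$ *bad* if $f_i(x,z)<a^{q+1}$ for some $i$, and let $B$ be the set of bad pairs. Put $\vartheta=\theta/5$ and let $s$ be the smallest positive integer with
$$a^s\le\tfrac12\beta\vartheta=\tfrac1{10}\beta\theta .\tag{3}$$

**Step 1: sample links to get a dense set $G$ of pairs with few bad pairs.** Pick independent uniform $y_{i,j}\in Y_i$ for $i\le q$, $j\le s$. Let $G\subseteq X'\times Z'$ be the set of pairs $(x,z)$ such that for all $i,j$ we have $(x,y_{i,j},z)\in E$ if $f_i$ has sign $+$, and $(x,y_{i,j},z)\notin E$ if $f_i$ has sign $-$. For a fixed pair the event for $(i,j)$ has probability $f_i(x,z)$, so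
$$\Pr[(x,z)\in G]=\prod_{i=1}^qf_i(x,z)^s .$$
At least $\beta|X'||Z'|$ pairs have all $f_i\ge a$, so $\mathbb E|G|\ge\beta a^{qs}|X'||Z'|$. For a bad pair one factor $f_i$ is less than $a^{q+1}$ and the others are at most $1$. So by (3)
$$\mathbb E|G\cap B|\le a^{(q+1)s}|X'||Z'|=a^s\cdot a^{qs}|X'||Z'|\le\tfrac12\beta\vartheta\,a^{qs}|X'||Z'| .$$
With $g_0=\frac12\beta a^{qs}$ this gives $\mathbb E\big[|G|-\vartheta^{-1}|G\cap B|\big]\ge g_0|X'||Z'|$. Fix an outcome for which $|G|-\vartheta^{-1}|G\cap B|\ge g_0|X'||Z'|$, and put $g=|G|/(|X'||Z'|)$. Then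
$$g\ge g_0,\qquad|G\cap B|\le\vartheta|G| .\tag{4}$$

**Step 2: find a large class of vertices $x$ with almost equal rows of $G$, on which $G$ is still dense and has few bad pairs.** Let $n=qs$ and $\delta=\vartheta g_0/(8n)$. For each $(i,j)$ apply Lemma 2 to $L_{\mathcal H}(y_{i,j})$ restricted to $X'\times Z'$, with $U=X'$. The common refinement of the $n$ resulting partitions of $X'$ has at most $K(\delta)^n$ classes. Write $G(x)=\{z\in Z':(x,z)\in G\}$. If $z\in G(x)\triangle G(x')$, then $z\in N(x,y_{i,j})\triangle N(x',y_{i,j})$ for some $(i,j)$, whatever the sign of $f_i$. So for $x,x'$ in one class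
$$|G(x)\triangle G(x')|\le2n\delta|Z'| .\tag{5}$$
We want a class that is large, dense in $G$, and poor in bad pairs, all at once. So for a class $P$ set
$$\Phi(P)=|G\cap(P\times Z')|-\tfrac1{2\vartheta}|G\cap B\cap(P\times Z')|-\tfrac g4|P||Z'| .$$
Summing over all classes and using (4), $\sum_P\Phi(P)\ge|G|\left(1-\frac12-\frac14\right)=\frac14|G|$. Hence some $P$ has $\Phi(P)\ge|G|/(4K(\delta)^n)>0$. For this $P$:

- $|P||Z'|\ge|G\cap(P\times Z')|\ge\Phi(P)\ge\frac{g|X'||Z'|}{4K(\delta)^n}$, so $|P|\ge\frac{g_0}{4K(\delta)^n}|X'|$;
- $|G\cap(P\times Z')|\ge\frac g4|P||Z'|$, so some $x_P\in P$ has $|G(x_P)|\ge\frac g4|Z'|$;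
- $|G\cap B\cap(P\times Z')|\le2\vartheta|G\cap(P\times Z')|$.

**Step 3: read off the rectangle.** Let $X''=P$ and $Z''=G(x_P)$. For $x\in P$, by (5) and $|Z'|\le\frac4g|Z''|$,
$$2n\delta|Z'|\le\frac{8n\delta}g|Z''|=\frac{\vartheta g_0}g|Z''|\le\vartheta|Z''| .$$
So $|Z''\setminus G(x)|\le\vartheta|Z''|$ and $|G(x)|\le(1+\vartheta)|Z''|$. By the first bound at most $\vartheta|X''||Z''|$ pairs of $X''\times Z''$ lie outside $G$. By the second bound and the last item of Step 2, at most
$$2\vartheta\sum_{x\in P}|G(x)|\le2\vartheta(1+\vartheta)|P||Z''|\le4\vartheta|X''||Z''|$$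
pairs lie in $G\cap B$. Altogether at most $5\vartheta|X''||Z''|=\theta|X''||Z''|$ pairs of $X''\times Z''$ are bad. Both $|X''|\ge\omega|X'|$ and $|Z''|\ge\frac{g_0}4|Z'|\ge\omega|Z'|$ hold with
$$\omega=\frac{g_0}{4K(\delta)^n} .$$

**Step 4: check that $\omega$ is polynomial.** Assume $a\le\varepsilon$, that $a,\beta,\theta$ are polynomial and that $q$ is bounded. Let $\frac1{10}\beta\theta\ge c'\varepsilon^{C'}$ with $0<c'\le1$ and $C'>0$ depending only on $k$, and put $s'=\lceil C'+\log_4(1/c')\rceil\ge1$. Since $a\le\varepsilon\le\frac14$,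
$$a^{s'}\le\varepsilon^{C'}\varepsilon^{\log_4(1/c')}\le\varepsilon^{C'}4^{-\log_4(1/c')}=c'\varepsilon^{C'}\le\tfrac1{10}\beta\theta .$$
So $s\le s'$ is bounded in terms of $k$, and so is $n=qs$. Then $g_0$, $\delta$, $K(\delta)^{-n}$ and $\omega$ are polynomial. $\square$

The power in the threshold is what keeps $s$ bounded. Suppose we asked only for $f\ge a/2$ in place of $f\ge a^2$, with $q=1$ and $\beta=\theta=\varepsilon/4$. Step 1 would then need $2^{-s}\le\beta\theta/10$, so $s$ would grow like $\log(1/\varepsilon)$, and the factor $K(\delta)^{s}$ in this proof would no longer be bounded by a polynomial in $1/\varepsilon$.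

## 6. One constraint to blame, or all constraints satisfied

Now we carry out the greedy procedure of Section 4. For Theorem 2 we allow that the first $j_0$ constraints are already known to be satisfied on a noticeable fraction of the pairs; in exchange, they will never be blamed.

**Lemma 4.** Let $f_1,\dots,f_m$ be constraints, $1\le m\le2^{k+1}$, $0\le j_0\le m$, and let $a\le\varepsilon/2$ and $\beta<1$ be polynomial. Let $X'\subseteq X$, $Z'\subseteq Z$ be nonempty and suppose at least $\beta|X'||Z'|$ pairs in $X'\times Z'$ satisfy $f_i\ge a$ for all $i\le j_0$ (no condition if $j_0=0$). Then for some polynomial $\omega_*,a_*$, with $a_*\le a$, depending only on $k,\varepsilon,j_0,m,a,\beta$, there are $X''\subseteq X'$, $Z''\subseteq Z'$ with $|X''|\ge\omega_*|X'|$, $|Z''|\ge\omega_*|Z'|$ such that one of the following holds: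

- (A) for some $i>j_0$ the average of $f_i$ over $X''\times Z''$ is at most $\varepsilon$;
- (B) at least half of the pairs $(x,z)\in X''\times Z''$ satisfy $f_i(x,z)\ge a_*$ for all $i\le m$.

*Proof.* **Step 1: fix the parameters.** If $j_0=0$, put $a_0=a$ and $\omega_0=1$. If $j_0\ge1$, put $a_{j_0}=a^{j_0+1}$ and let $\omega_{j_0}$ be the $\omega$ of Lemma 3 for $q=j_0$, the given $a,\beta$, and $\theta=\varepsilon/4$. For $j=j_0,\dots,m-1$ put $a_{j+1}=a_j^{j+2}$, and let $\omega_{j+1}$ be $\omega_j$ times the $\omega$ of Lemma 3 for $q=j+1$, threshold $a_j$, and $\beta=\theta=\varepsilon/4$. All these are polynomial, because $m\le2^{k+1}$ is bounded and $a_j\le a\le\varepsilon$. Put $a_*=a_m\le a$ and $\omega_*=\omega_m$; this is the smallest of the $\omega_j$.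

**Step 2: build the rectangles.** Suppose (A) fails for all $X'',Z''$ of the required sizes. For $j=j_0,\dots,m$ we construct $X^{(j)}\subseteq X'$, $Z^{(j)}\subseteq Z'$ of relative sizes at least $\omega_j$ such that all but an $\frac\varepsilon4$-fraction of the pairs in $X^{(j)}\times Z^{(j)}$ satisfy $f_i\ge a_j$ for all $i\le j$. For $j=j_0=0$ take $X',Z'$; nothing is required. For $j=j_0\ge1$ this is Lemma 3 applied to the hypothesis, with $\theta=\varepsilon/4$.

Let $j<m$. Since (A) fails for $X^{(j)},Z^{(j)}$ and $i=j+1>j_0$, the average of $f_{j+1}$ there exceeds $\varepsilon$. If $p$ is the fraction of pairs with $f_{j+1}\ge\frac\varepsilon2$, then $\varepsilon<p+\frac\varepsilon2$, so $p>\frac\varepsilon2$. As $\frac\varepsilon2\ge a\ge a_j$, these pairs satisfy $f_{j+1}\ge a_j$. Removing the at most $\frac\varepsilon4$-fraction on which some $f_i$ with $i\le j$ is less than $a_j$, at least an $\frac\varepsilon4$-fraction of the pairs satisfies $f_i\ge a_j$ for all $i\le j+1$. Lemma 3 with $q=j+1$ and $\beta=\theta=\frac\varepsilon4$ gives $X^{(j+1)},Z^{(j+1)}$ with threshold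 $a_j^{j+2}=a_{j+1}$.

At $j=m$ all but an $\frac\varepsilon4\le\frac12$ fraction of the pairs satisfy all $f_i\ge a_*$, which is (B). $\square$

## 7. Shattering $k+1$ vertices: proof of Theorem 1

**Step 1: fix the parameters.** Let $\omega_*,a_*$ be polynomial and valid in Lemma 4 for $j_0=0$, $a=\varepsilon/2$ and all $m=2\cdot2^i$, $0\le i\le k$; take the minimum over $i$ of the outputs, since decreasing $\omega_*$ or $a_*$ only weakens the conclusion. Note $m\le2^{k+1}$. Put $\delta=\frac{a_*^{k+1}}{4(k+1)}$.

**Step 2: one round, which either finds the box or cuts every cell.** At the start of round $i$, where $0\le i\le k$, we have a nonempty $X_i\subseteq X$ and cells $Y_\tau\subseteq Y$ for $\tau\in\{0,1\}^i$ with $|Y_\tau|\ge a_*^i|Y|$. Initially $X_0=X$ and $Y_\emptyset=Y$. Apply Lemma 4 with $j_0=0$ to $X_i$, $Z$ and the $2\cdot2^i$ constraints $d_{Y_\tau}$, $1-d_{Y_\tau}$.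

*Case (A).* By (1) and (2) we obtain a box $(X'',Y_\tau,Z'')$ of density $\le\varepsilon$ or $\ge1-\varepsilon$, with
$$|X''|\ge\omega_*|X_i|,\qquad|Y_\tau|\ge a_*^i|Y|,\qquad|Z''|\ge\omega_*|Z| .$$
Stop.

*Case (B).* At least half of the pairs in some $X''\times Z''$ satisfy all constraints, so some $z_{i+1}\in Z''$ works for at least half of the $x\in X''$, where $|X''|\ge\omega_*|X_i|$: for these $x$,
$$a_*\le d_{Y_\tau}(x,z_{i+1})\le1-a_*\qquad\text{for all }\tau\in\{0,1\}^i .\tag{6}$$
Apply Lemma 2, with $\delta$, to $L_{\mathcal H}(z_{i+1})$ restricted to these $x$ and to $Y$. Let $X_{i+1}$ be the largest class. Then $|X_{i+1}|\ge\frac{\omega_*}{2K(\delta)}|X_i|$ and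
$$|N(x,z_{i+1})\triangle N(x',z_{i+1})|\le2\delta|Y|\qquad(x,x'\in X_{i+1}).\tag{7}$$
Fix $u_{i+1}\in X_{i+1}$ and cut every cell:
$$Y_{\tau1}=Y_\tau\cap N(u_{i+1},z_{i+1}),\qquad Y_{\tau0}=Y_\tau\setminus N(u_{i+1},z_{i+1}) .$$
By (6) at $x=u_{i+1}$ both have size at least $a_*|Y_\tau|\ge a_*^{i+1}|Y|$. Go to round $i+1$.

**Step 3: Case (B) cannot occur in all rounds $0,\dots,k$.** Suppose it does. Then we reach $X_{k+1}$, $z_1,\dots,z_{k+1}$, and cells $Y_\tau$ for $\tau\in\{0,1\}^{k+1}$ with $|Y_\tau|\ge a_*^{k+1}|Y|$. Fix $x\in X_{k+1}$; it lies in all $X_j$. Let $\tau\in\{0,1\}^{k+1}$ and $j\le k+1$. By construction every $y\in Y_\tau$ satisfies $\mathbf 1[y\in N(u_j,z_j)]=\tau_j$. So each $y\in Y_\tau$ with $\mathbf 1[(x,y,z_j)\in E]\ne\tau_j$ lies in $N(x,z_j)\triangle N(u_j,z_j)$, and by (7) there are at most $2\delta|Y|$ of them. Over all $j$ at most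
$$2\delta(k+1)|Y|=\tfrac12a_*^{k+1}|Y|<|Y_\tau|$$
vertices of $Y_\tau$ are exceptional. Hence some $y_\tau\in Y_\tau$ has $\mathbf 1[(x,y_\tau,z_j)\in E]=\tau_j$ for all $j$. As this holds for every $\tau$, the $z_j$ are distinct (take $\tau$ with $\tau_j\ne\tau_{j'}$), and $\{z_1,\dots,z_{k+1}\}$ is shattered in $L_{\mathcal H}(x)$. This contradicts VC-dimension $\le k$.

**Step 4: collect the sizes.** So Case (A) occurs in some round $i\le k$, and the resulting box has relative sizes at least
$$\omega_*\left(\frac{\omega_*}{2K(\delta)}\right)^k,\qquad a_*^k,\qquad\omega_*,$$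
all polynomial in $\varepsilon$. This proves Theorem 1. $\blacksquare$

## 8. Choosing the type of the box: proof of Theorem 2

Complementing $\mathcal H$ inside $X\times Y\times Z$ complements every link. A shattered set stays shattered, because the trace $S'$ becomes $S\setminus S'$. So VC-dimensions are preserved, and it suffices to prove the first assertion: if $d(X,Y,Z)\ge\varepsilon$, there is a large *full* box, meaning one of density $\ge1-\varepsilon$.

The proof of Theorem 1 has no control over the type of box. If the constraint blamed in Case (A) has sign $+$, the box is nearly empty, as in the betweenness run of Section 4. Lemma 4 offers a remedy: put the constraints $d_{Y_\tau}$ first and take $j_0$ to be their number. Then only constraints of sign $-$ can be blamed, and by (2) the box is full. The price is that at the start of each round a noticeable fraction of the pairs $(x,z)$ must satisfy $d_{Y_\tau}\ge\alpha$ for all cells $\tau$ at once. This is true at the start, since $d(X,Y,Z)\ge\varepsilon$. But it has to survive the cutting of the cells.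

So after cutting by $z$ we need many vertices $z'$ for which $N(x,z')$ meets both halves $Y_\tau\cap N(x,z)$ and $Y_\tau\setminus N(x,z)$ of each cell substantially. In betweenness, with the single cell $Y$, this asks for $z'$ lying farther out than $z$, on the same side of $x$. This suggests finding such a pair in the opposite order. First take a vertex $z_0$, which will play the role of $z'$, look inside the sets $Y_l\cap N(x,z_0)$, and use Lemma 4 to find vertices that cut *these* sets; any such vertex will play the role of $z$. For Lemma 4 to start inside $Y_l\cap N(x,z_0)$ we need many pairs of vertices of $Z$ with large common neighborhoods in every cell, and the Cauchy–Schwarz inequality supplies them.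

**Lemma 5.** Let $1\le r\le2^k$, let $\alpha\le\varepsilon/2$ and $\beta,\eta\le1$ be polynomial, let $X'\subseteq X$ be nonempty, and let $Y_1,\dots,Y_r\subseteq Y$ satisfy $|Y_l|\ge\eta|Y|$. Suppose at least $\beta|X'||Z|$ pairs in $X'\times Z$ satisfy $d_{Y_l}\ge\alpha$ for all $l$. Then there are polynomial $\omega,\lambda,\nu$, with $\nu\le\varepsilon$ and $\lambda\le1$, depending only on $k,\varepsilon,r,\alpha,\beta,\eta$, such that either there is a full box with parts of sizes at least $\omega|X'|,\omega|Y|,\omega|Z|$, or at least $\lambda|X'||Z|^2$ triples $(x,z,z')\in X'\times Z\times Z$ satisfy, for all $l$,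
$$|N(x,z)\cap N(x,z')\cap Y_l|\ge\nu|Y_l|,\qquad|(N(x,z')\setminus N(x,z))\cap Y_l|\ge\nu|Y_l| .\tag{8}$$

*Proof.* Let $\gamma=\frac12(\beta\alpha^r)^2$. Since $\beta\le1$ and $\alpha\le\frac\varepsilon2$, we have $\gamma\le\varepsilon/2$, and $\gamma$ is polynomial.

**Step 1: find many triples with large common neighborhoods in all $Y_l$.** Let $D$ be the set of $(x,z,z')\in X'\times Z\times Z$ with $|N(x,z)\cap N(x,z')\cap Y_l|\ge\gamma|Y_l|$ for all $l$; it is symmetric in $z,z'$. For $x\in X'$ and $\mathbf y=(y_1,\dots,y_r)\in\prod_lY_l$ let $p(x,\mathbf y)$ be the fraction of $z\in Z$ with $(x,y_l,z)\in E$ for all $l$. Take $x\in X'$, $\mathbf y\in\prod_lY_l$ and $z,z'\in Z$ independent and uniform. For fixed $x,z$ the events $(x,y_l,z)\in E$ are independent with probabilities $d_{Y_l}(x,z)$, so $\mathbb E\,p=\mathbb E_{x,z}\prod_ld_{Y_l}(x,z)\ge\beta\alpha^r$. Similarly $p(x,\mathbf y)^2$ is the probability over $z,z'$ that $(x,y_l,z),(x,y_l,z')\in E$ for all $l$. By Cauchy–Schwarz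
$$2\gamma=(\beta\alpha^r)^2\le(\mathbb E\,p)^2\le\mathbb E\,p^2=\mathbb E_{x,z,z'}\prod_l\frac{|N(x,z)\cap N(x,z')\cap Y_l|}{|Y_l|}\le\Pr[D]+\gamma ,$$
because outside $D$ one factor is less than $\gamma$ and the others are at most $1$. So $\Pr[D]\ge\gamma$. Let $Z_0$ be the set of $z_0\in Z$ with $\Pr_{x,z'}[(x,z_0,z')\in D]\ge\gamma/2$. Then $\gamma\le\frac{|Z_0|}{|Z|}+\frac\gamma2$, so $|Z_0|\ge\frac\gamma2|Z|$.

**Step 2: fix the remaining parameters.** Let $\omega_*,a_*$ be the output of Lemma 4 for $m=2r\le2^{k+1}$, $j_0=r$, threshold $\gamma/2\le\varepsilon/2$, and fraction $\gamma/4$. Put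
$$\delta'=\tfrac14a_*\gamma\eta,\qquad\nu=\tfrac12a_*\gamma .$$

**Step 3: for each $z_0\in Z_0$, make $N(x,z_0)$ almost independent of $x$.** Fix $z_0\in Z_0$. Apply Lemma 2 with $\delta'$ to $L_{\mathcal H}(z_0)$ on $X'\times Y$. The classes of size less than $\frac\gamma{4K(\delta')}|X'|$ contain together at most $\frac\gamma4|X'|$ vertices. At least $\frac\gamma2|X'||Z|$ pairs $(x,z')$ have $(x,z_0,z')\in D$, so at least $\frac\gamma4|X'||Z|$ of them have $x$ in one of the remaining classes. Hence there is a class $P$ with $|P|\ge\frac\gamma{4K(\delta')}|X'|$ such that at least $\frac\gamma4|P||Z|$ pairs $(x,z')\in P\times Z$ have $(x,z_0,z')\in D$. Fix $u\in P$ for which some $(u,z_0,z')\in D$ exists, and let $Y'_l=Y_l\cap N(u,z_0)$. Then $|Y'_l|\ge\gamma|Y_l|\ge\gamma\eta|Y|$. For $x\in P$ and every $l$,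
$$|N(x,z_0)\triangle N(u,z_0)|\le2\delta'|Y|=\tfrac12a_*\gamma\eta|Y|\le\tfrac12a_*\gamma|Y_l| .\tag{9}$$
Hence for $x\in P$ with $(x,z_0,z')\in D$,
$$|N(x,z')\cap Y'_l|\ge|N(x,z')\cap N(x,z_0)\cap Y_l|-2\delta'|Y|\ge\gamma|Y_l|-\tfrac\gamma2|Y_l|=\tfrac\gamma2|Y_l|\ge\tfrac\gamma2|Y'_l| .$$
So at least $\frac\gamma4|P||Z|$ pairs in $P\times Z$ satisfy $d_{Y'_l}\ge\gamma/2$ for all $l$.

**Step 4: cut the sets $Y'_l$, or find a full box.** Apply Lemma 4 to $P$, $Z$ with $f_l=d_{Y'_l}$ and $f_{r+l}=1-d_{Y'_l}$ for $l\le r$, and $j_0=r$; its hypothesis was just verified.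

If (A) holds, the average of some $1-d_{Y'_l}$ over $X''\times Z''$ is at most $\varepsilon$. By (2), $(X'',Y'_l,Z'')$ is a full box, with parts of sizes at least $\frac{\omega_*\gamma}{4K(\delta')}|X'|$, $\gamma\eta|Y|$, $\omega_*|Z|$. Let $\omega$ be the minimum of these three factors; the first alternative of the lemma holds.

If (B) holds, then at least $\frac12\omega_*^2|P||Z|$ pairs $(x,z')\in P\times Z$ satisfy $a_*\le d_{Y'_l}(x,z')\le1-a_*$ for all $l$. For these pairs, using $Y'_l\subseteq Y_l\cap N(u,z_0)$, the bound $|Y'_l|\ge\gamma|Y_l|$, and (9),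
$$|N(x,z_0)\cap N(x,z')\cap Y_l|\ge|N(x,z')\cap Y'_l|-2\delta'|Y|\ge a_*\gamma|Y_l|-\tfrac12a_*\gamma|Y_l|=\nu|Y_l|,$$
$$|(N(x,z_0)\setminus N(x,z'))\cap Y_l|\ge|Y'_l\setminus N(x,z')|-2\delta'|Y|\ge a_*\gamma|Y_l|-\tfrac12a_*\gamma|Y_l|=\nu|Y_l| .$$

**Step 5: exchange the roles and count.** Suppose no $z_0\in Z_0$ leads to (A). Each triple $(x,z_0,z')$ just found satisfies (8) after exchanging the names: the vertex called $z'$ in Step 4 becomes $z$ in (8), and $z_0$ becomes $z'$. The number of these triples is at least
$$\frac\gamma2|Z|\cdot\frac{\omega_*^2}2|Z|\cdot\frac\gamma{4K(\delta')}|X'|=\frac{\omega_*^2\gamma^2}{16K(\delta')}|X'||Z|^2 .$$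
Take $\lambda=\omega_*^2\gamma^2/(16K(\delta'))$. All of $\omega,\lambda,\nu$ are polynomial, and $\nu\le\varepsilon$, $\lambda\le1$. $\square$

*Proof of Theorem 2.* Assume $d(X,Y,Z)\ge\varepsilon$.

**Step 1: fix the parameters.** Put $\alpha_0=\beta_0=\varepsilon/2$ and $\eta_0=1$. For $0\le i\le k$ let $\omega_i,\lambda_i,\nu_i$ be the output of Lemma 5 for $r=2^i$ and $\alpha_i,\beta_i,\eta_i$, and set
$$\alpha_{i+1}=\tfrac12\nu_i,\qquad\beta_{i+1}=\tfrac12\lambda_i,\qquad\eta_{i+1}=\nu_i\eta_i .$$
Since $\nu_i\le\varepsilon$ and $\lambda_i\le1$, the requirements $\alpha_{i+1}\le\varepsilon/2$ and $\beta_{i+1},\eta_{i+1}\le1$ hold, and all these parameters are polynomial. Finally put $\delta=\frac{\eta_{k+1}}{8(k+1)}$. As the $\eta_i$ decrease,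
$$2\delta\le\tfrac12\eta_{i+1}=\tfrac12\nu_i\eta_i\qquad(0\le i\le k).\tag{10}$$

**Step 2: state what is kept from round to round.** At stage $i$ we have a nonempty $X_i\subseteq X$, vertices $z_1,\dots,z_i\in Z$ and cells $Y_\tau\subseteq Y$ for $\tau\in\{0,1\}^i$ such that:

1. $|Y_\tau|\ge\eta_i|Y|$ for all $\tau$;
2. for all $x\in X_i$, all $\tau$ and all $j\le i$, at most $2\delta|Y|$ vertices $y\in Y_\tau$ have $\mathbf 1[(x,y,z_j)\in E]\ne\tau_j$;
3. at least $\beta_i|X_i||Z|$ pairs in $X_i\times Z$ satisfy $d_{Y_\tau}\ge\alpha_i$ for all $\tau$.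

Stage $0$ holds with $X_0=X$ and $Y_\emptyset=Y$. For item 3, let $p$ be the fraction of pairs $(x,z)$ with $d_Y(x,z)\ge\varepsilon/2$; then $\varepsilon\le d(X,Y,Z)\le p+\frac\varepsilon2$, so $p\ge\frac\varepsilon2$.

**Step 3: pass from stage $i\le k$ to stage $i+1$, or find a full box.** Apply Lemma 5 to $X_i$ and the $2^i$ cells $Y_\tau$; items 1 and 3 are its hypotheses. If it yields a full box, stop. Otherwise, by averaging over $z$, there is $z=z_{i+1}$ such that at least $\lambda_i|X_i||Z|$ pairs $(x,z')\in X_i\times Z$ satisfy (8), with $\nu=\nu_i$, for all cells $Y_\tau$. Partition $X_i$ by Lemma 2 applied to $L_{\mathcal H}(z)$ on $X_i\times Y$ with $\delta$. The classes of size less than $\frac{\lambda_i}{2K(\delta)}|X_i|$ contain together at most $\frac{\lambda_i}2|X_i|$ vertices. So, as in Step 3 of Lemma 5, there is a class $P$ with $|P|\ge\frac{\lambda_i}{2K(\delta)}|X_i|$ such that at least $\frac{\lambda_i}2|P||Z|$ pairs $(x,z')\in P\times Z$ satisfy (8). Choose $u\in P$ such that $(u,z,z')$ satisfies (8) for some $z'$. Set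
$$X_{i+1}=P,\qquad Y_{\tau1}=Y_\tau\cap N(u,z),\qquad Y_{\tau0}=Y_\tau\setminus N(u,z) .$$

*Item 1.* By (8) for $(u,z,z')$, the set $Y_{\tau1}$ contains $N(u,z)\cap N(u,z')\cap Y_\tau$ and $Y_{\tau0}$ contains $(N(u,z')\setminus N(u,z))\cap Y_\tau$. So both have at least $\nu_i|Y_\tau|\ge\eta_{i+1}|Y|$ elements.

*Item 2.* For $j=i+1$ the exceptional $y$ lie in $N(x,z)\triangle N(u,z)$, which has at most $2\delta|Y|$ elements for $x\in P$. For $j\le i$ the item is inherited, since $X_{i+1}\subseteq X_i$ and $Y_{\tau0},Y_{\tau1}\subseteq Y_\tau$.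

*Item 3.* Let $x\in P$ and let $(x,z,z')$ satisfy (8). By (10) and item 1 of stage $i$, $2\delta|Y|\le\frac12\nu_i\eta_i|Y|\le\frac12\nu_i|Y_\tau|$. Replacing $N(u,z)$ by $N(x,z)$ costs at most $2\delta|Y|$ elements, so
$$|N(x,z')\cap Y_{\tau1}|\ge|N(x,z')\cap N(x,z)\cap Y_\tau|-2\delta|Y|\ge\nu_i|Y_\tau|-\tfrac12\nu_i|Y_\tau|=\tfrac12\nu_i|Y_\tau|\ge\alpha_{i+1}|Y_{\tau1}|,$$
$$|N(x,z')\cap Y_{\tau0}|\ge|(N(x,z')\setminus N(x,z))\cap Y_\tau|-2\delta|Y|\ge\tfrac12\nu_i|Y_\tau|\ge\alpha_{i+1}|Y_{\tau0}| .$$
So all $2^{i+1}$ new cells satisfy $d\ge\alpha_{i+1}$ at $(x,z')$. This holds for at least $\frac{\lambda_i}2|P||Z|=\beta_{i+1}|X_{i+1}||Z|$ pairs $(x,z')$. Stage $i+1$ is established.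

**Step 4: a full box must appear.** If it never did, we would reach stage $k+1$. Fix $x\in X_{k+1}$. For each $\tau\in\{0,1\}^{k+1}$, by item 2 at most
$$2\delta(k+1)|Y|=\tfrac14\eta_{k+1}|Y|<|Y_\tau|$$
vertices of $Y_\tau$ are exceptional for some $j$. So some $y_\tau\in Y_\tau$ has $\mathbf 1[(x,y_\tau,z_j)\in E]=\tau_j$ for all $j\le k+1$. As in Section 7, the $z_j$ are distinct and $\{z_1,\dots,z_{k+1}\}$ is shattered in $L_{\mathcal H}(x)$, a contradiction. Hence a full box is found at some stage $i\le k$. Its parts have relative sizes at least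
$$\omega_i\prod_{j<i}\frac{\lambda_j}{2K(\delta)},\qquad\omega_i,\qquad\omega_i,$$
all polynomial in $\varepsilon$. $\blacksquare$

## 9. Unbounded links destroy all large boxes: proof of Theorem 3

(a)$\Rightarrow$(b) is Theorem 2. For (b)$\Rightarrow$(c), decrease $c$ so that $c\le1$. If $d(X,Y,Z)\ge\varepsilon$ use (b); otherwise the whole box has density less than $\varepsilon$. For (c)$\Rightarrow$(d), take $\varepsilon_0=\varepsilon=\frac14$ and $c_0=c4^{-C}$.

For (d)$\Rightarrow$(a) we return to the second example of Section 1.

**Step 1: plant an arbitrary bipartite graph inside a member of $\mathfrak H$.** Suppose $\mathfrak H$ has unbounded $VC_1$-dimension, and let $n$ be given. Subsets of shattered sets are shattered, so some $\mathcal H\in\mathfrak H$ has a vertex $v$ whose link shatters an $n$-set $S$. The statement (d) and the argument below are symmetric in the three classes, so let $v\in X$ and $S\subseteq Y$. Let $G$ be any bipartite graph between $S$ and an $n$-set $R$ whose vertices have distinct neighborhoods in $S$. For $\rho\in R$ choose $w_\rho\in Z$ with $N_{L_{\mathcal H}(v)}(w_\rho)\cap S=N_G(\rho)$,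 which is possible since $S$ is shattered. The $w_\rho$ are distinct, because the sets $N_G(\rho)$ are. The induced sub-3-graph of $\mathcal H$ on the box $(\{v\},S,\{w_\rho:\rho\in R\})$ belongs to $\mathfrak H$, and after identifying $w_\rho$ with $\rho$ it is $\{v\}\times G$.

**Step 2: choose $G$ so that (d) fails.** Let $\varepsilon_0<\frac12$ and $c_0>0$ be given. Raising $\varepsilon_0$ or lowering $c_0$ only weakens (d), so we may assume $0\le\varepsilon_0<\frac12$ and $c_0\le1$. Let $n$ be large and take $G$ from Lemma 1. A box of $\{v\}\times G$ with relative sizes $\ge c_0$ has the form $(\{v\},S',R')$ with $|S'|,|R'|\ge c_0n$, and its density is the density of $G$ on $S'\times R'$, which is strictly between $\varepsilon_0$ and $1-\varepsilon_0$. So this member of $\mathfrak H$ violates (d) for $\varepsilon_0,c_0$. As $\varepsilon_0,c_0$ were arbitrary, (d) fails. $\blacksquare$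

The same 3-graphs show that the bound on the links cannot be dropped for any one of the three vertex classes. In $\{v\}\times G$ the link of $s\in S$ is a bipartite graph between $\{v\}$ and $R$. A nonempty subset of $R$ is not shattered, since only one vertex lies on the other side and at least two traces are needed; and a subset of $\{v\}$ has at most one element. So the VC-dimension of this link is at most $1$, and the same holds for the link of each $\rho\in R$. Thus all links at vertices of $Y$ and $Z$ have VC-dimension at most $1$, while for $G$ from Lemma 1 and $n$ large no box of relative sizes $\ge c_0$ has density $\le\varepsilon_0$ or $\ge1-\varepsilon_0$. By symmetry the class with the single vertex can be any of the three.
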